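\title{The smallest singular value of a shifted random matrix\\ with an arbitrary variance profile}

\begin{abstract}
Let $X$ be an $N\times N$ random matrix with independent centered entries, arbitrary variances in $[0,1]$ (zeros allowed) and bounded moments of order $4+\varepsilon$. We prove that for every deterministic matrix $M$ with smallest singular value at least $\delta>0$, the inverse of $N^{-1/2}X-M$ has norm at most $N^{C}$ with probability $1-O(N^{-c})$, where $c=\min\{1/2,\varepsilon/(4+\varepsilon)\}$ and the constants depend only on $\delta$, $\varepsilon$ and the moment bound. This confirms a conjecture that extends a known theorem for scalar $M$. We also show that $\delta$ cannot be replaced by a sequence $\delta_N=o((\log N)^{-1/2})$.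
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix $\varepsilon>0$ and $\mu\ge1$, and let $X=(X_{ij})$ be an $N\times N$ random matrix with independent complex entries such that
\begin{equation}\label{eq:model}
\mathbb E X_{ij}=0,\qquad \sigma_{ij}^2:=\mathbb E|X_{ij}|^2\le 1,\qquad \mathbb E|X_{ij}|^{4+\varepsilon}\le\mu .
\end{equation}
The array $(\sigma_{ij})$ is the \emph{variance profile}. It is arbitrary, and any number of the $\sigma_{ij}$ may vanish. We write $\|\cdot\|$ for the operator norm and $s_{\min}(A)$ for the smallest singular value of a square matrix $A$, so that $\|A^{-1}\|=1/s_{\min}(A)$, with the value $+\infty$ for singular $A$; the number $s_{\min}(A)$ is the distance from $A$ to the singular matrices. The matrix $X/\sqrt N$ has bounded expected norm (see \eqref{eq:latala} below), so it is a perturbation of order one, and we ask how close it can bring a deterministic matrix $M$ to being singular, uniformly over all profiles.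

Two extreme cases show which quantity matters. If the profile is zero, then $\|(X/\sqrt N-M)^{-1}\|=1/s_{\min}(M)$, so a lower bound on $s_{\min}(M)$ is necessary. If $s_{\min}(M)\ge2\|X\|/\sqrt N$, the Neumann series gives $\|(X/\sqrt N-M)^{-1}\|\le2/s_{\min}(M)$. In both cases $M$ enters only through $s_{\min}(M)$. In between, the random part is large enough to create small singular values, and its zeros may prevent it from smoothing them away. For scalar shifts there is a known theorem (C.~'16, as quoted with the problem in \cite{slides}): for every complex $z\ne0$,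
\[
\Big\|\Big(\tfrac1{\sqrt N}X-z\Big)^{-1}\Big\|\le N^{C(|z|,\varepsilon)}\qquad\text{with probability }1-O\big(N^{-c(\varepsilon)}\big),
\]
with constants independent of $N$ and of the profile. The conjecture posed in \cite{slides} is that the same holds with $z$ replaced by any deterministic matrix $M$ with $s_{\min}(M)\ge\delta$, the constants depending only on $\delta$, $\varepsilon$ and the moment bound. We prove it.

\begin{theorem}\label{thm:main}
For every $\delta>0$ there are $C,C'<\infty$, depending only on $\delta,\varepsilon,\mu$, such that for every $N$, every $X$ satisfying \eqref{eq:model} and every deterministic $M\in\mathbb C^{N\times N}$ with $s_{\min}(M)\ge\delta$,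
\[
\mathbb P\Big(\big\|(\tfrac1{\sqrt N}X-M)^{-1}\big\|>N^{C}\Big)\le C'N^{-c},\qquad c=\min\Big\{\frac12,\frac{\varepsilon}{4+\varepsilon}\Big\}.
\]
\end{theorem}

No upper bound on $\|M\|$ is assumed. We deduce Theorem~\ref{thm:main} from a form in which $M^{-1}$ is replaced by an arbitrary bounded matrix, possibly singular.

\begin{theorem}\label{thm:D}
For every $K\ge1$ there are $C,C'<\infty$, depending only on $K,\varepsilon,\mu$, such that for every $N$, every $X$ satisfying \eqref{eq:model} and every deterministic $D\in\mathbb C^{N\times N}$ with $\|D\|\le K$,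
\[
\mathbb P\Big(\big\|(1-\tfrac1{\sqrt N}DX)^{-1}\big\|>N^{C}\Big)\le C'N^{-c},
\]
with $c$ as in Theorem~\ref{thm:main}. Consequently, for deterministic $A\in\mathbb C^{p\times N}$ and $B\in\mathbb C^{N\times p}$ with $p$ arbitrary and $\|A\|\|B\|\le K$, also $\|(1_p-\tfrac1{\sqrt N}AXB)^{-1}\|\le N^{C}$ with probability $1-O(N^{-c})$.
\end{theorem}

For the zero profile, $s_{\min}(M)\ge N^{-C}$ would be enough, and one might guess that a polynomially small lower bound suffices in general. It does not, even for scalar shifts and Gaussian entries.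

\begin{theorem}\label{thm:sharp}
Let $\delta_N>0$ satisfy $\delta_N^2\log N\to0$. There are $\sigma_{ij}\in\{0,1\}$ such that, for $X_{ij}=\sigma_{ij}g_{ij}$ with $g_{ij}$ i.i.d.\ $N(0,1)$, and for every $C<\infty$,
\[
\mathbb P\Big(\big\|(\tfrac1{\sqrt N}X-\delta_N)^{-1}\big\|\ge N^{C}\Big)\to1 .
\]
\end{theorem}

A scalar shift is aligned with the coordinates in which the profile is written: the submatrix of $z^{-1}1$ with rows $\Delta$ and columns $\Gamma$ has rank $|\Delta\cap\Gamma|$, so its interaction with the zeros of the profile is a matter of counting indices. If $M$ is $z$ times a permutation matrix, a permutation of the columns of $X$ returns us to this case. For general $M$ no such reduction is available, since $XM^{-1}$ need not have independent entries. In our proof the cardinalities $|\Delta\cap\Gamma|$ are replaced by approximate ranks of submatrices of $M^{-1}$.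

\begin{remark}\label{rem:hyp}
Centering cannot be dropped. Let $M$ be the unitary discrete Fourier matrix, whose entries have modulus $N^{-1/2}$, and let $X=\sqrt N M$. The entries of $X$ are independent (being constant) and of modulus $1$, $s_{\min}(M)=1$, and $X/\sqrt N-M=0$. In the proof, centering is what makes the compression of the random matrix to a small fixed subspace small (Lemma~\ref{lem:compress}). The moment of order $4+\varepsilon$ is used only in the truncation of Section~\ref{sec:reduction}, which is the source of the exponent $\varepsilon/(4+\varepsilon)$; the exponent $1/2$ comes from the Littlewood--Offord bound of Lemma~\ref{lem:LO}.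
\end{remark}

Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}. Section~\ref{sec:reduction} reduces Theorems~\ref{thm:main} and \ref{thm:D} to a statement about bounded entries and a well-conditioned shift, Theorem~\ref{thm:core}. After the tools of Section~\ref{sec:tools}, Section~\ref{sec:block} proves Theorem~\ref{thm:core} when the random entries fill one rectangular block and explains how the general case is reduced to that one; Sections~\ref{sec:setup}--\ref{sec:end} carry this out.

\section{A nilpotent profile: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}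

If $T=X/\sqrt N$ is nilpotent, then $T-\delta$ is never singular, but its inverse contains the terms $\delta^{-k-1}T^k$. Split the coordinates into $m$ blocks and let $T$ map each block to the previous one. Each application of $T/\delta$ multiplies the length of a vector by about $1/(\delta\sqrt m)$, and there are $m-1$ of them. With $m$ a small multiple of $\delta^{-2}$ the total gain is exponential in $\delta^{-2}$: bounded for fixed $\delta$, and larger than any power of $N$ once $\delta^{-2}\gg\log N$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]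
Write $\delta=\delta_N$, $m=\min(\lfloor1/(16\delta^2)\rfloor,\lfloor N^{1/4}\rfloor)$ and $q=\lfloor N/m\rfloor\ge N/(2m)$. Since $\delta_N^2\log N\to0$, we have $m/\log N\to\infty$. Choose disjoint blocks $V_1,\dots,V_m\subset[N]$ of size $q$, let $\sigma_{ij}=1$ if $i\in V_l$ and $j\in V_{l+1}$ for some $l<m$, and let $\sigma_{ij}=0$ otherwise. Let $G_l$ be the $q\times q$ block of $X$ in position $V_l\times V_{l+1}$. Then $T=X/\sqrt N$ satisfies $T^m=0$ and $(T-\delta)^{-1}=-\sum_{k<m}\delta^{-k-1}T^k$. Only $k=m-1$ contributes to the block $V_1\times V_m$, which equals $-\delta^{-m}N^{-(m-1)/2}G_1\cdots G_{m-1}$.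

Fix a unit vector $e_m\in\mathbb R^q$ and put $e_l=G_le_{l+1}$ for $l=m-1,\dots,1$. Given $G_{l+1},\dots,G_{m-1}$, the coordinates of $e_l$ are independent $N(0,\|e_{l+1}\|^2)$, so $\|e_l\|^2/\|e_{l+1}\|^2$ has the law $\chi^2_q$. Since $\mathbb E e^{-\chi_q^2/2}=2^{-q/2}$, Markov's inequality gives $\mathbb P(\chi^2_q<q/2)\le e^{q/4}2^{-q/2}\le e^{-q/16}$. As $m\le N^{1/4}$ and $q\ge N^{3/4}/2$, we have $me^{-q/16}\to0$, and with probability at least $1-me^{-q/16}$,
\[
\|(T-\delta)^{-1}\|\ge\delta^{-m}\Big(\frac q{2N}\Big)^{(m-1)/2}\ge\delta^{-m}(4m)^{-(m-1)/2}\ge(4m\delta^2)^{-m/2}\ge2^m,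
\]
where the last step uses $m\delta^2\le1/16$. Since $m/\log N\to\infty$, we have $2^m\ge N^C$ for large $N$, for every $C$.
\end{proof}

\section{Reduction to bounded entries and a well-conditioned shift}\label{sec:reduction}

The core of the paper is the following statement, in which each entry is either absent or has variance bounded below.

\begin{theorem}\label{thm:core}
Let $a_0,L\ge1$ and $\sigma_0\in(0,1]$. Let $M\in\mathbb C^{n\times n}$ satisfy $\|M\|,\|M^{-1}\|\le a_0$, and let $W=(\xi_{ik}/\sqrt n)_{i,k\le n}$, where the $\xi_{ik}$ are independent and centered, $|\xi_{ik}|\le L$, and for each $(i,k)$ either $\xi_{ik}\equiv0$ or $\mathbb E|\xi_{ik}|^2\ge\sigma_0^2$. Then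
\[
\mathbb P\big(s_{\min}(W-M)\le n^{-B_*}\big)\le K_*n^{-1/2},
\]
with $B_*,K_*$ depending only on $a_0,L,\sigma_0$.
\end{theorem}

The reduction, and the rest of the paper, use one identity and two inequalities. If $M_0$ is invertible with inverse $A_0$, if $U$ and $V$ have sizes $n\times r$ and $r\times n$, and if $1_r-VA_0U$ is invertible, then
\begin{equation}\label{eq:woodbury}
(M_0-UV)^{-1}=A_0+A_0U(1_r-VA_0U)^{-1}VA_0 .
\end{equation}
Indeed, with $\Theta=(1_r-VA_0U)^{-1}$, the product of $M_0-UV$ with the right side is $1+U[(1_r-VA_0U)\Theta-1_r]VA_0=1$.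

Lata{\l}a's theorem \cite{latala} states that a finite matrix $R$ with independent centered real entries satisfies $\mathbb E\|R\|\le C_{\mathrm{La}}\,\mathcal L(R)$ with a universal constant $C_{\mathrm{La}}$, where
\[
\mathcal L(R)=\max_i\Big(\sum_j\mathbb E|R_{ij}|^2\Big)^{1/2}+\max_j\Big(\sum_i\mathbb E|R_{ij}|^2\Big)^{1/2}+\Big(\sum_{ij}\mathbb E|R_{ij}|^4\Big)^{1/4}.
\]
Applying it to real and imaginary parts, we get for independent centered complex entries
\begin{equation}\label{eq:latala}
\mathbb E\|R\|\le2C_{\mathrm{La}}\,\mathcal L(R).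
\end{equation}
The Efron--Stein inequality states that a square-integrable function $f$ of independent variables satisfies $\operatorname{Var}f\le\sum_\iota\mathbb E(f-f^{(\iota)})_+^2$, where $f^{(\iota)}$ is obtained by replacing the $\iota$-th variable by an independent copy. Let $R$ have independent entries, let $R'$ be an independent copy, and let $u,v$ be unit vectors with $u^*Rv=\|R\|$. Replacing $R_{ij}$ by $R'_{ij}$ lowers the norm by at most $|u_i||v_j||R_{ij}-R'_{ij}|$, and $\sum_{ij}|u_i|^2|v_j|^2=1$. Hence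
\begin{equation}\label{eq:ES}
\operatorname{Var}\|R\|\le\mathbb E\max_{ij}|R_{ij}-R'_{ij}|^2 .
\end{equation}

\begin{proof}[Proof of the first part of Theorem~\ref{thm:D} from Theorem~\ref{thm:core}]
\emph{Linearization.} The matrix $D$ may be singular, so we double the dimension. Let $n=2N$ and
\[
\mathbb X=\begin{pmatrix}X/\sqrt N&0\\0&0\end{pmatrix},\qquad
\mathbb M=\begin{pmatrix}0&1\\-1&D\end{pmatrix},\qquad
\mathbb M^{-1}=\begin{pmatrix}D&-1\\1&0\end{pmatrix}.
\]
Both $\mathbb M$ and $\mathbb M^{-1}$ are sums of a unitary matrix and a copy of $D$, so their norms are at most $1+K$. The equation $(\mathbb X-\mathbb M)(v,w)=(0,f)$ means $w=Xv/\sqrt N$ and $v-Dw=f$, that is, $(1-DX/\sqrt N)v=f$. So if $\mathbb X-\mathbb M$ is invertible, then $1-DX/\sqrt N$ is onto, and its inverse is the upper right block of $(\mathbb X-\mathbb M)^{-1}$. It suffices to bound $\|(\mathbb X-\mathbb M)^{-1}\|$. Write $\mathbb X=(\xi_{ij}/\sqrt n)$, where each $\xi_{ij}$ is $\sqrt2$ times an entry of $X$ or is $0$. Then $\mathbb E|\xi_{ij}|^2\le2$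 and $\mathbb E|\xi_{ij}|^4,\mathbb E|\xi_{ij}|^{4+\varepsilon}\le\mu':=2^{2+\varepsilon/2}\mu$.

\emph{Truncation.} We move the large values and the entries of small variance into the shift, and show that what is moved has small norm. Let $L_0\ge2$ and $\sigma_0\in(0,1]$ be chosen below; then $\mathbb P(|\xi_{ij}|>L_0)\le\frac12$. On an extended probability space write $\xi_{ij}=b_{ij}\xi^-_{ij}+(1-b_{ij})\xi^+_{ij}$ with all $b_{ij},\xi^-_{ij},\xi^+_{ij}$ independent, $b_{ij}\in\{0,1\}$, $\mathbb P(b_{ij}=1)=\mathbb P(|\xi_{ij}|\le L_0)$, where $\xi^-_{ij}$ has the law of $\xi_{ij}$ given $|\xi_{ij}|\le L_0$ and $\xi^+_{ij}$ has the law of $\xi_{ij}$ given $|\xi_{ij}|>L_0$ (take $\xi^+_{ij}=0$ if this event is null). Put $m_{ij}=\mathbb E\xi^-_{ij}$ and $s_{ij}^2=\mathbb E|\xi^-_{ij}-m_{ij}|^2$, and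
\[
\zeta_{ij}=b_{ij}(\xi^-_{ij}-m_{ij})\,\mathbf 1_{s_{ij}\ge\sigma_0},\qquad R_{ij}=\xi_{ij}-\zeta_{ij}.
\]
The $R_{ij}$ are independent and centered. Since $\mathbb E\xi_{ij}=0$, we have $|m_{ij}|\le2\,\mathbb E|\xi_{ij}|\mathbf 1_{|\xi_{ij}|>L_0}\le2\mu'L_0^{-3}$; also $|m_{ij}|\le L_0$ and $\mathbb E|\xi_{ij}|^4\mathbf 1_{|\xi_{ij}|>L_0}\le\mu'L_0^{-\varepsilon}$. We claim that
\[
\mathbb E|R_{ij}|^4\le h^4:=8\big(\mu'L_0^{-\varepsilon}+16\mu'^4L_0^{-12}+4L_0^2\sigma_0^2\big).
\]
If $s_{ij}\ge\sigma_0$, then $R_{ij}=b_{ij}m_{ij}+(1-b_{ij})\xi^+_{ij}$, so $\mathbb E|R_{ij}|^4\le16\mu'^4L_0^{-12}+\mu'L_0^{-\varepsilon}$. If $s_{ij}<\sigma_0$, then $R_{ij}=\xi_{ij}$; from $|\xi^-_{ij}-m_{ij}|\le2L_0$ we get $\mathbb E|\xi^-_{ij}-m_{ij}|^4\le4L_0^2\sigma_0^2$, hence $\mathbb E|\xi^-_{ij}|^4\le8(4L_0^2\sigma_0^2+16\mu'^4L_0^{-12})$, and $\mathbb E|\xi_{ij}|^4\le\mathbb E|\xi^-_{ij}|^4+\mu'L_0^{-\varepsilon}$. In both cases also $\mathbb E|R_{ij}|^{4+\varepsilon}\le L_0^{4+\varepsilon}+\mu'$.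

Since $\mathbb E|R_{ij}|^2\le h^2$, each of the three terms of $\mathcal L(R)$ is at most $h\sqrt n$, and \eqref{eq:latala} gives $\mathbb E\|R\|\le6C_{\mathrm{La}}h\sqrt n$. Choose first $L_0$ large and then $\sigma_0$ small, so that $6C_{\mathrm{La}}h\le\frac1{4(1+K)}$. By \eqref{eq:ES} and Jensen's inequality,
\[
\operatorname{Var}\|R\|\le\Big(\sum_{ij}\mathbb E|R_{ij}-R'_{ij}|^{4+\varepsilon}\Big)^{2/(4+\varepsilon)}\le Cn^{4/(4+\varepsilon)},
\]
so by Chebyshev's inequality $\|R\|/\sqrt n\le\frac1{2(1+K)}$ with probability $1-O(n^{-\varepsilon/(4+\varepsilon)})$.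

Condition on all $b_{ij}$, all $\xi^+_{ij}$, and the $\xi^-_{ij}$ with $s_{ij}<\sigma_0$. These variables determine $R$; assume the last bound holds. Then $\mathbb X-\mathbb M=W-M$ with $W=(\zeta_{ij}/\sqrt n)$ and $M=\mathbb M-R/\sqrt n$. We have $\|M\|\le a_0:=2(1+K)$, and $\|M^{-1}\|\le a_0$ by the Neumann series, since $\|\mathbb M^{-1}\|\|R\|/\sqrt n\le\frac12$. Conditionally, the $\zeta_{ij}$ are independent, centered, bounded by $L:=2L_0$, and each is either identically $0$ or equal to $\xi^-_{ij}-m_{ij}$, of variance at least $\sigma_0^2$. Theorem~\ref{thm:core} gives $\|(\mathbb X-\mathbb M)^{-1}\|<(2N)^{B_*}$ with conditional probability at least $1-K_*n^{-1/2}$. For $N\ge2$ we have $(2N)^{B_*}\le N^{2B_*}$, and $N=1$ is covered by $C'\ge1$.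
\end{proof}

\begin{proof}[Proof of the second part of Theorem~\ref{thm:D} and of Theorem~\ref{thm:main}]
Put $T=X/\sqrt N$. By \eqref{eq:woodbury}, $(1_p-ATB)^{-1}=1_p+AT(1-BAT)^{-1}B$. The first part applies to $D=BA$, and $\|T\|\le N$ except with probability $1/N$, because the Hilbert--Schmidt norm satisfies $\mathbb E\|X\|_{\mathrm{HS}}^2\le N^2$. So the norm is at most $1+KN^{C+1}$, which is at most $N^{C+3}$ for $N\ge2K$. For Theorem~\ref{thm:main} we may assume $\delta\le1$; take $D=M^{-1}$ and $K=1/\delta$, and use $(T-M)^{-1}=-(1-M^{-1}T)^{-1}M^{-1}$, whose norm is at most $N^{C+1}$ for $N\ge1/\delta$. In both cases small $N$ is absorbed in $C'$.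
\end{proof}

\section{Tools}\label{sec:tools}

From now on $W$, $M$, $a_0,L,\sigma_0$ are as in Theorem~\ref{thm:core}, and $Y=W-M$. Constants depend only on $a_0,L,\sigma_0$, and ``$n$ large'' means $n\ge n_0(a_0,L,\sigma_0)$; smaller $n$ are absorbed in $K_*$. The \emph{pattern} is the set $H=\{(i,k):\xi_{ik}\not\equiv0\}$. We write
\[
H_i=\{k:(i,k)\in H\}\ \text{ for a row }i,\qquad H^k=\{i:(i,k)\in H\}\ \text{ for a column }k .
\]
For a matrix $B$, $B_{\Gamma,\Delta}$ is the submatrix with rows $\Gamma$ and columns $\Delta$, a dot standing for all indices; in sums and products with full-size matrices it is padded with zeros. $B_i$ is the $i$-th row, and $\mathbb C^\Delta\subset\mathbb C^n$ is the space of vectors supported on $\Delta$. Two counting facts are used: the unit sphere of $\mathbb C^r$ has a net of mesh $t$ with at most $(1+2/t)^{2r}$ points, and for $t\in(0,1]$,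
\begin{equation}\label{eq:subsets}
\#\{\Gamma\subset[n]:|\Gamma|\le tn\}\le(e/t)^{tn},
\end{equation}
because $t^{tn}\sum_{k\le tn}\binom nk\le(1+t)^n\le e^{tn}$. Note that $(e/t)^t\to1$ as $t\to0$.

\subsection{Approximate rank and approximate kernel}

For $\kappa>0$ let $\nu_\kappa(B)$ be the number of singular values of $B$ that are at least $\kappa$. The $(r+1)$-st singular value is the distance from $B$ to the matrices of rank at most $r$, so $\nu_\kappa(B)=\min\{\operatorname{rank}B_1:\|B-B_1\|<\kappa\}$. This formula gives (R1)--(R3), and (R4) holds since $\|B\|_{\mathrm{HS}}^2$ is the sum of the squared singular values.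
\begin{itemize}
\item[(R1)] $|\nu_\kappa(B+B')-\nu_\kappa(B)|\le\operatorname{rank}B'$. In particular, deleting $r$ rows, or multiplying on the left by an orthogonal projection of corank $r$, lowers $\nu_\kappa$ by at most $r$.
\item[(R2)] $\nu_{\kappa+\kappa'}(B+B')\le\nu_\kappa(B)+\nu_{\kappa'}(B')$.
\item[(R3)] $\nu_{t\kappa}(TBT')\le\nu_\kappa(B)$ if $\|T\|\|T'\|\le t$. In particular, $\nu_\kappa$ does not increase when $\kappa$ grows or when one passes to a submatrix.
\item[(R4)] $\|B\|_{\mathrm{HS}}^2\ge\kappa^2\nu_\kappa(B)$.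
\end{itemize}

Let $B$ have $n$ columns, let $\mathcal V\subset\mathbb C^n$ be a subspace with orthogonal projection $P_{\mathcal V}$, and let $\theta>0$. The \emph{approximate kernel} $\mathcal K=\mathcal K_\theta(B,\mathcal V)$ is the span of the right singular vectors of $B|_{\mathcal V}$ with singular value at most $\theta$, that is, of the eigenvectors in $\mathcal V$ of $P_{\mathcal V}B^*BP_{\mathcal V}$ with eigenvalue at most $\theta^2$. It contains $\mathcal V\cap\ker B$, and its projection $P_{\mathcal V}\mathbf 1_{[0,\theta^2]}(P_{\mathcal V}B^*BP_{\mathcal V})$ is a measurable function of $B$ and $P_{\mathcal V}$. Moreover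
\begin{equation}\label{eq:kernel}
\|Bv\|\le\theta\|v\|\ \ (v\in\mathcal K),\qquad\operatorname{dist}(x,\mathcal K)\le\|Bx\|/\theta\ \ (x\in\mathcal V).
\end{equation}
For the second bound write $x=x_{\mathcal K}+x_\perp$ orthogonally in $\mathcal V$; then $\|Bx\|^2=\|Bx_{\mathcal K}\|^2+\|Bx_\perp\|^2\ge\theta^2\|x_\perp\|^2$.

An almost null vector of $Y$ depends on all rows, so it cannot be tested against one of them. An approximate kernel of the other rows is independent of that row, but it may have large dimension, and a careless choice of a vector in it may vanish where we need it to be large. A generic choice does not.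

\begin{lemma}[generic vector]\label{lem:generic}
Let $n\ge16$. To each subspace $0\ne\mathcal K\subset\mathbb C^n$ with orthogonal projection $P$ one can assign a unit vector $v(\mathcal K)\in\mathcal K$, measurably in $P$, with $|v(\mathcal K)_k|\ge n^{-2}\|Pe_k\|$ for all $k$. If $\mathcal K$ is any subspace, $\|x\|\le1$, $\operatorname{dist}(x,\mathcal K)\le\tau/2$ and $|x_k|\ge\tau>0$, then $\mathcal K\ne0$ and $|v(\mathcal K)_k|\ge\tau/(2n^2)$.
\end{lemma}

\begin{proof}
Let $\gamma$ be a standard complex Gaussian vector, $\mathbb E|\gamma_k|^2=1$. If $Pe_k\ne0$, then $(P\gamma)_k$ is complex Gaussian of variance $\|Pe_k\|^2$, so $\mathbb P(|(P\gamma)_k|\le\|Pe_k\|/(2n))\le1/(4n^2)$; also $\mathbb P(\|\gamma\|^2>4n)\le\frac14$. So with positive probability $v=P\gamma/\|P\gamma\|$ satisfies $|v_k|>\|Pe_k\|/(4n^{3/2})\ge n^{-2}\|Pe_k\|$ whenever $Pe_k\ne0$. The set of $\gamma$ with $|(P\gamma)_k|>n^{-2}\|Pe_k\|\|P\gamma\|$ for all such $k$ is therefore nonempty, and it is open; take the first member of a fixed dense sequence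 that lies in it. For the last claim, $\|Pe_k\|\ge|(Pe_k)^*x|=|(Px)_k|\ge|x_k|-\|x-Px\|\ge\tau/2$.
\end{proof}

\subsection{Three probabilistic bounds}

\begin{lemma}[compressions]\label{lem:compress}
Let $W'=W_{\Gamma,\Delta}$ and let $U,V$ be deterministic matrices with $r_1,r_2$ columns. Then
\[
\mathbb P(\|U^*W'V\|>t)\le4\cdot9^{2(r_1+r_2)}\exp\Big(-\frac{t^2n}{16L^2\|U\|^2\|V\|^2}\Big).
\]
In particular, $\mathbb P(\|W'\|>C_0)\le e^{-n}$ for $C_0:=14L$.
\end{lemma}

\begin{proof}
Hoeffding's inequality says that independent centered real variables with $|t_\iota|\le c_\iota$ satisfy $\mathbb P(|\sum t_\iota|\ge s)\le2\exp(-s^2/(2\sum c_\iota^2))$. For unit vectors $u,v$, the number $u^*U^*W'Vv$ is a sum of independent centered terms bounded by $c_{ik}=L|(Uu)_i||(Vv)_k|/\sqrt n$, with $\sum c_{ik}^2\le L^2\|U\|^2\|V\|^2/n$. If its modulus is at least $t/2$, its real or imaginary part is at least $t/(2\sqrt2)$ in absolute value, which has probability at most $4\exp(-t^2n/(16L^2\|U\|^2\|V\|^2))$. Take $u,v$ in nets of mesh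 $\frac14$ and use $\|B\|\le2\max|u^*Bv|$ over the nets. For $U=V=1$ and $t=14L$ the bound is $4\exp((4\log9-12.25)n)\le4e^{-3n}\le e^{-n}$.
\end{proof}

\begin{lemma}[Littlewood--Offord]\label{lem:LO}
There is $C_{\mathrm{LO}}=C_{\mathrm{LO}}(L,\sigma_0)$ with the following property. Let $(\xi_k)$ be independent and centered with $|\xi_k|\le L$, let $v_k\in\mathbb C$ and $t>0$, and suppose that at least $m\ge1$ indices satisfy both $\mathbb E|\xi_k|^2\ge\sigma_0^2$ and $|v_k|\ge t$. Then
\[
\sup_{a\in\mathbb C}\ \mathbb P\Big(\Big|\sum_kv_k\xi_k-a\Big|<\frac{t\sigma_0}{2\sqrt2}\Big)\le C_{\mathrm{LO}}\,m^{-1/2}.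
\]
\end{lemma}

\begin{proof}
We reduce to Erd\H{o}s's theorem (1945): if $d_1,\dots,d_l$ are real with $|d_k|\ge d>0$ and $\epsilon_k$ are independent uniform signs, then $\sum\epsilon_kd_k$ lies in a given open interval of length $2d$ with probability at most $\binom l{\lfloor l/2\rfloor}2^{-l}\le Cl^{-1/2}$. Let $k$ be one of the $m$ indices and $\xi_k'$ an independent copy of $\xi_k$. From $2\sigma_0^2\le\mathbb E|\xi_k-\xi_k'|^2\le\sigma_0^2+4L^2\,\mathbb P(|\xi_k-\xi_k'|\ge\sigma_0)$ we get $\mathbb P(|\xi_k-\xi'_k|\ge\sigma_0)\ge\pi_0:=\sigma_0^2/(4L^2)$. So the real or the imaginary part of $v_k(\xi_k-\xi'_k)$ has absolute value at least $2d:=t\sigma_0/\sqrt2$ with probability at least $\pi_0/2$. Multiplying all $v_k$ by $-\mathrm i$ if necessary, we may assume that this holds for the real part for at least $m/2$ indices; condition on all other $\xi_k$. For these indices realize $\operatorname{Re}v_k\xi_k$ as $\frac12(\alpha_k+\beta_k)+\frac12\epsilon_k(\alpha_k-\beta_k)$, with $\alpha_k,\beta_k$ independent copies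 of $\operatorname{Re}v_k\xi_k$ and independent signs $\epsilon_k$. The number of $k$ with $\frac12|\alpha_k-\beta_k|\ge d$ has mean at least $\pi_0m/4$, so by Chernoff's bound it is at least $\pi_0m/8$ except with probability $e^{-\pi_0m/32}$. Condition on the $\alpha$'s, the $\beta$'s and the remaining signs. The event in the lemma forces the real part of the sum into an open interval of length $2d$, so its probability is at most $e^{-\pi_0m/32}+C(\pi_0m/8)^{-1/2}$.
\end{proof}

\begin{lemma}[convex concentration]\label{lem:talagrand}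
Let $f$ be a convex function, $\Lambda$-Lipschitz for the Euclidean norm, of independent complex variables with values in the disc of radius $L$. Then $\mathbb P(f\le s)\,\mathbb P(f\ge s+t)\le e^{-t^2/(16\Lambda^2L^2)}$.
\end{lemma}

\begin{proof}
Let $\mathcal A=\{f\le s\}$ be nonempty. Talagrand's convex distance $d_T(x,\mathcal A)$ is the Euclidean distance from $0$ to the convex hull of the vectors $(\mathbf 1_{x_\iota\ne y_\iota})_\iota$, $y\in\mathcal A$, and his inequality states $\mathbb P(\mathcal A)\,\mathbb Ee^{d_T(\cdot,\mathcal A)^2/4}\le1$. The hull is a polytope, so there are $y^l\in\mathcal A$ and convex weights $\theta_l$ with $\sum_\iota(\sum_l\theta_l\mathbf 1_{x_\iota\ne y^l_\iota})^2=d_T(x,\mathcal A)^2$. The point $\bar y=\sum\theta_ly^l$ has $f(\bar y)\le s$ by convexity and $\|x-\bar y\|\le2Ld_T(x,\mathcal A)$, so $f(x)\ge s+t$ implies $d_T(x,\mathcal A)\ge t/(2L\Lambda)$. Apply Markov's inequality.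
\end{proof}

\subsection{Absorbing a block into the shift}

We say informally that a block $W'$ of $W$ can be \emph{absorbed} into a well-invertible matrix $M_0$ if $M_0-W'$ still has an inverse of bounded norm with high probability. The block need not have small norm. By \eqref{eq:woodbury}, $W_{\Gamma,\Delta}$ interacts with $M_0$ only through $(M_0^{-1})_{\Delta,\Gamma}$, and if this matrix has small approximate rank, only a small compression of $W_{\Gamma,\Delta}$ matters. For $a\ge1$ put
\[
\Phi(a)=a+2C_0(1+4aC_0)a^2,\quad c_0(a)=\frac1{512L^2a^2},\quad\rho_0(a)=\frac{c_0(a)}{4\log9},\quad\kappa_0(a)=\frac1{8aC_0^2},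
\]
and $\eta_0(a)=\min\{1,(24C_{\mathrm{La}}La)^{-4},\rho_0(2a)^2\}$. In the next two lemmas $M_0$, $\Gamma$, $\Delta$ are deterministic, $A_0=M_0^{-1}$, $\|A_0\|\le a$ and $W'=W_{\Gamma,\Delta}$. They will be applied conditionally, when $M_0,\Gamma,\Delta$ are determined by entries of $W$ outside $\Gamma\times\Delta$.

\begin{lemma}[low-rank interaction]\label{lem:lowrank}
Suppose $\nu_{\kappa_0(a)}((A_0)_{\Delta,\Gamma})\le\rho_0(a)n$; this holds in particular if $|\Gamma|\le\rho_0(a)n$ or $|\Delta|\le\rho_0(a)n$. Then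
\[
\mathbb P\big(\|W'\|\le C_0\text{ and }\|(M_0-W')^{-1}\|>\Phi(a)\big)\le4e^{-c_0(a)n}.
\]
\end{lemma}

\begin{proof}
View $W'$ as a $\Gamma\times\Delta$ matrix. Truncating the singular value decomposition, write $(A_0)_{\Delta,\Gamma}=UV^*+B_2$, where $U:\mathbb C^r\to\mathbb C^\Delta$ is an isometry, $\|V\|\le a$, $r\le\rho_0(a)n$ and $\|B_2\|\le\kappa:=\kappa_0(a)$. By Lemma~\ref{lem:compress} with $t=\frac14$, we have $\|V^*W'U\|\le\frac14$ except with probability $4\cdot9^{4r}e^{-2c_0(a)n}\le4e^{-c_0(a)n}$. Assume this and $\|W'\|\le C_0$. Since $\kappa C_0\le\frac12$, the matrix $T=1_\Delta-B_2W'$ has $\|T^{-1}\|\le2$ and $\|T^{-1}-1\|\le2\kappa C_0$, so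
\[
\|V^*W'T^{-1}U\|\le\|V^*W'U\|+aC_0\cdot2\kappa C_0\le\tfrac14+\tfrac14 .
\]
By \eqref{eq:woodbury}, $(1-T^{-1}UV^*W')^{-1}=1+T^{-1}U(1_r-V^*W'T^{-1}U)^{-1}V^*W'$ has norm at most $1+4aC_0$. Since $1_\Delta-(A_0)_{\Delta,\Gamma}W'=T(1-T^{-1}UV^*W')$, its inverse has norm at most $2(1+4aC_0)$. By \eqref{eq:woodbury} again,
\[
(M_0-W')^{-1}=A_0+(A_0)_{\cdot,\Gamma}W'\big(1_\Delta-(A_0)_{\Delta,\Gamma}W'\big)^{-1}(A_0)_{\Delta,\cdot},
\]
and the right side has norm at most $\Phi(a)$.
\end{proof}

\begin{lemma}[sparse columns]\label{lem:sparse}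
Suppose $|H^k\cap\Gamma|\le\eta_0(a)n$ for all $k\in\Delta$. Then $\|(M_0-W')^{-1}\|\le\Phi(2a)$ except with probability $O(1/n)$, the implied constant depending on $a$ and $L$.
\end{lemma}

\begin{proof}
Sparse columns do not force a small norm, since a few rows may be full; we treat those rows separately. Let $\eta=\eta_0(a)$. The block $\Gamma\times\Delta$ contains at most $\eta n^2$ pattern entries, so the set $\Gamma_1\subset\Gamma$ of rows with more than $\sqrt\eta\,n$ pattern entries in $\Delta$ has $|\Gamma_1|\le\sqrt\eta\,n\le\rho_0(2a)n$. The matrix $W''=W_{\Gamma\setminus\Gamma_1,\Delta}$ has entries bounded by $L/\sqrt n$, with at most $\sqrt\eta\,n$ pattern entries in a row, $\eta n$ in a column and $\eta n^2$ in total. The three terms of $\mathcal L(W'')$ are thus at most $\eta^{1/4}L$, $\eta^{1/2}L$ and $\eta^{1/4}L$, so $\mathbb E\|W''\|\le6C_{\mathrm{La}}L\eta^{1/4}\le\frac1{4a}$ by \eqref{eq:latala}, and $\operatorname{Var}\|W''\|\le4L^2/n$ by \eqref{eq:ES}. By Chebyshev's inequality $\|W''\|\le\frac1{2a}$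 except with probability $64L^2a^2/n$, and then $\|(M_0-W'')^{-1}\|\le2a$. Given $W''$, apply Lemma~\ref{lem:lowrank} with $2a$ to the independent block $W_{\Gamma_1,\Delta}$, whose norm is at most $C_0$ except with probability $e^{-n}$.
\end{proof}

\section{One block, and the plan for a general pattern}\label{sec:block}

\begin{example}[one block]\label{ex:block}
Let $H=I\times J$ for arbitrary sets $I,J\subset[n]$. We show that $\mathbb P(s_{\min}(Y)\le n^{-3})=O(n^{-1/2})$.

Choose $\beta_0\in(0,\rho_0(a_0)]$ with $(e/\beta_0)^{\beta_0}\le e^{c_0(a_0)/2}$. By Lemmas~\ref{lem:compress} and \ref{lem:lowrank} and \eqref{eq:subsets}, except with exponentially small probability, $\|W\|\le C_0$, and $M-W_{\Gamma,\cdot}$ and $M-W_{\cdot,\Gamma}$ have inverses of norm at most $\Phi(a_0)$ for all $\Gamma$ with $|\Gamma|\le\beta_0n$. Work on this event, with $n$ large.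

\emph{Almost null vectors are spread over the block.} Let $v$ be a unit vector with $\|Yv\|\le n^{-2}$ and let $\Gamma=\{k\in J:|v_k|\ge1/n\}$. Since $W$ vanishes outside the columns $J$, we have $\|(W_{\cdot,\Gamma}-M)v\|\le n^{-2}+C_0\|v_{J\setminus\Gamma}\|\le n^{-2}+C_0n^{-1/2}<1/\Phi(a_0)$, which forces $|\Gamma|>\beta_0n$. The same argument with rows shows that a unit vector $y$ with $\|y^*Y\|\le n^{-2}$ has $|y_i|\ge1/n$ for more than $\beta_0n$ rows $i\in I$.

\emph{Many rows depend on the others.} Let $s_{\min}(Y)\le n^{-3}$, let $y$ be a unit vector with $\|y^*Y\|\le n^{-3}$, and let $v^{(i)}=v(\mathcal K_i)$, where $\mathcal K_i\ne0$ is the kernel of $Y$ with row $i$ removed. Then $y^*Yv^{(i)}=\bar y_iY_iv^{(i)}$, so $|y_i|\ge1/n$ gives $\|Yv^{(i)}\|=|Y_iv^{(i)}|\le n^{-2}$. Hence more than $\beta_0n$ of the events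
\[
\mathcal E_i=\big\{\#\{k\in J:|v^{(i)}_k|\ge1/n\}>\beta_0n,\ |Y_iv^{(i)}|\le n^{-2}\big\},\qquad i\in I,
\]
occur. The vector $v^{(i)}$ is independent of row $i$, $H_i=J$, and $\sqrt n\cdot n^{-2}<\sigma_0/(2\sqrt2\,n)$, so $\mathbb P(\mathcal E_i)\le C_{\mathrm{LO}}(\beta_0n)^{-1/2}$ by Lemma~\ref{lem:LO}. Markov's inequality bounds the probability that more than $\beta_0n$ of the $\mathcal E_i$ occur by $\beta_0^{-1}C_{\mathrm{LO}}(\beta_0n)^{-1/2}$.
\end{example}

For a general pattern the same argument shows that left and right almost null vectors have many coordinates that are not small, but not that these coordinates meet: Lemma~\ref{lem:LO} needs rows $i$ with $y_i$ not small \emph{and} with $H_i$ containing many columns where $v^{(i)}$ is not small. With two diagonal blocks, nothing so far prevents $y$ from living on the rows of one block and $v^{(i)}$ on the columns of the other. The plan is to manufacture a one-block matrix. The rest of this section is a sketch, in which error terms are ignored; it is not used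 later.

Let $x$ be the almost null vector of $Y$ and $S$ the set where it is large. Let $I$ be essentially the set of rows whose pattern meets $S$ in many columns, let $J$ be the set of columns whose pattern lies essentially inside $I$, and let $Q=[n]\setminus J$. Most of $S$ lies in $J$. We want a matrix $Z=W_{I,J}-M_3$ such that $M_3$ is well invertible and independent of $W_{I,J}$, and $Zx\approx0$. The left almost null vector of $Z$, not of $Y$, is then spread over $I$, the rows of $I$ see $S$, and the argument of Example~\ref{ex:block} applies. The block $W_{I^c,J}$ has sparse columns and is absorbed. Each column $k\in Q$ must be either absorbed or deleted, and deleting it changes $Yx$ by $x_kW_{\cdot,k}$. Now $x$ may be large on a small set $G\subset Q$, and we cannot choose the absorbed columns according to $G$, because $G$ depends on $W_{I,J}$. We choose them according to $A=M^{-1}$.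

Suppose $W_{I^c,J}=0$, $Yx=0$ and $x\in\mathbb C^{J\cup G}$. Then $x=AWx$, and the coordinates in $Q$ read
\begin{equation}\label{eq:sketch}
x_G-A_{Q,\cdot}W_{\cdot,G}\,x_G=A_{Q,I}W_{I,J}\,x_J .
\end{equation}
Call $k\in Q$ \emph{low} if $A_{Q,H^k}$ has small rank and \emph{high} otherwise. Low columns can be absorbed by Lemma~\ref{lem:lowrank}. A high column contributes to the left side of \eqref{eq:sketch} a random vector spread over many dimensions, while the right side lies in the range of $A_{Q,I}$. If this range is small, \eqref{eq:sketch} forces $x$ to vanish on the high columns, which can then be deleted.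

That $A_{Q,I}$ has small rank follows from a dimension count. For any sets $I$ and $\Sigma$,
\begin{equation}\label{eq:nullity}
\dim\ker M_{I^c,\Sigma}=|I|-\operatorname{rank}A_{\Sigma^c,I},
\end{equation}
since $u\mapsto Mu$ maps $\{u\in\mathbb C^\Sigma:(Mu)_{I^c}=0\}$ onto $\{w\in\mathbb C^I:(Aw)_{\Sigma^c}=0\}$. If $G=\emptyset$, the vector $x$ lies in $\ker M_{I^c,J}$ and is annihilated by $|I|$ independent random rows. If $A_{Q,I}$ has rank proportional to $n$, then by \eqref{eq:nullity} a proportional number of these rows are redundant equations, each satisfied with probability $O(n^{-1/2})$, and the product $e^{-cn\log n}$ beats any union bound of the form $C^n$.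

For $M=z$ all of this is about sets: the rank of $A_{Q,I}$ is $|Q\cap I|$, so the count says that $I$ is almost contained in $J$, and $k$ is low if $H^k$ has few elements in $Q$. If the low columns have no pattern in the rows $Q$, the block $W'$ they form satisfies $W'^2=0$ and $(z-W')^{-1}=z^{-1}+z^{-2}W'$.

Three points need care: $S$ is random, while $I,J,Q$ must be deterministic; ``large'' and ``negligible'' must be separated by a wide gap of scales; and ranks and kernels must be replaced by approximate ones.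

\section{Choice of the scale and of the rows}\label{sec:setup}

\subsection{Constants}
We fix the constants in the following order.
\begin{itemize}
\item Bounds for inverses: $a_1=\Phi(2a_0)$, $a_2=\Phi(2a_1)$, $a_3=\Phi(a_2)$, $a_4=\Phi(a_3)$, $b=\Phi(a_1)$.
\item Sparsity of columns: $\eta=\min\{\eta_0(a_0),\eta_0(a_1)\}$ and $p=\lfloor1/\eta\rfloor$, so $(p+1)\eta>1$.
\item Low and high columns: $\kappa,\rho\in(0,1]$ with $(1+a_2C_0)p\kappa\le\kappa_0(a_2)$ and $p\rho\le\rho_0(a_2)$; put $\kappa_*=\frac12\sigma_0\kappa\sqrt\rho$, $c_1=\kappa_*^2/(64a_1^2L^2)$ and $C_1=1+8(1+a_1C_0)/\kappa_*$.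
\item Spread of the left vector: $\beta\in(0,\rho_0(a_3)]$ with $(e/\beta)^\beta\le e^{c_0(a_3)/2}$.
\item Rows of $I$ that may fail to see $S$: $\alpha=\min\{\beta/2,\rho/16\}$.
\item Size of $G$: $g\in(0,\min\{\rho_0(a_1),\rho/16\}]$ with $(e/g)^g\le e^{c_0(a_1)/2}$ and $(eC_1/g)^{2g}\le e^{c_1/2}$.
\item What it means to see $S$: $\lambda=\alpha g/(4p)$.
\item Scales: $j_*=\lceil2/g\rceil$, $\tau_0=1$, $\tau_{j+1}=\tau_j^4n^{-40}$, and $B_*=40(4^{j_*}-1)/3$, so that $\tau_{j_*}=n^{-B_*}$.
\end{itemize}
Every inequality below that involves $\tau_j$ and requires $n$ large uses only $\tau_j\le1$, so it is uniform in $j$.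

\subsection{A gap in the coordinates of the singular vector}
Let $\mathcal N=\{s_{\min}(Y)\le\tau_{j_*}\}$, and let $x$ be the unit vector given by Lemma~\ref{lem:generic} for the lowest eigenspace of $Y^*Y$, so $\|Yx\|=s_{\min}(Y)$. The $j_*$ sets $\{k:\tau_{j+1}\le|x_k|<\tau_j\}$, $0\le j<j_*$, are disjoint, so one of them has at most $gn/2$ elements. Let $j$ be the least such index, the \emph{level} of $x$, and put
\[
S=\{k:|x_k|\ge\tau_j\},\qquad F=\{k:\tau_{j+1}\le|x_k|<\tau_j\},\qquad|F|\le gn/2 .
\]
Outside the small set $F$, each coordinate of $x$ is either at least $\tau_j$ or below $\tau_j^4n^{-40}$. The proof passes twice from an almost null vector to an approximate kernel, dividing each time by a threshold as in \eqref{eq:kernel}; the fourth power leaves room for this.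

\subsection{Replacing the rows that see $S$ by a deterministic set}
For $S\subset[n]$ let $I_S=\{i:|H_i\cap S|\ge\lambda n\}$ be the set of rows that \emph{see} $S$. There may be exponentially many sets $I_S$, and our final bound is only $n^{-1/2}$, so no union bound over them is possible. We approximate $I_S$ by the union of the patterns of at most $p$ columns. Even the roughly $n^p$ choices of these columns are too many for a union bound, but a random choice succeeds with probability bounded below, and this costs only a constant factor.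

A tuple $(k_1,\dots,k_l)$ of columns with $0\le l\le p$, with $I=\bigcup_mH^{k_m}$, is \emph{adapted} to $S$ if
\[
\text{(i)}\ \ |I\setminus I_S|\le\alpha n,\qquad\text{(ii)}\ \ \#\{k\in S:|H^k\setminus I|>\eta n\}\le gn/2 .
\]

\begin{lemma}\label{lem:tuple}
Let $l$ be uniform in $\{0,\dots,p\}$ and $K_1,K_2,\dots$ uniform in $[n]$, all independent. For every fixed $S$, the tuple $(K_1,\dots,K_l)$ is adapted to $S$ with probability at least $c_*=(g/4)^p/(p+1)$.
\end{lemma}

\begin{proof}
Call $k\in S$ typical if $|H^k\setminus I_S|\le\alpha n/p$. The rows outside $I_S$ carry at most $\lambda n^2$ pattern entries in the columns $S$, so at most $\lambda n^2/(\alpha n/p)=gn/4$ columns of $S$ are not typical. Let $I_m=H^{K_1}\cup\dots\cup H^{K_m}$, with $I_0=\emptyset$. If (ii) fails for $I_m$, then at least $gn/4$ typical columns have $|H^k\setminus I_m|>\eta n$, and $K_{m+1}$ is one of them with conditional probability at least $g/4$; call this a success. After $p$ consecutive successes $|I_p|>p\eta n>n-\eta n$, so (ii) holds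 for $I_p$. Hence, with probability at least $(g/4)^p$, the first $m$ for which (ii) holds satisfies $m\le p$ and $K_1,\dots,K_m$ are typical, so that $|I_m\setminus I_S|\le m\alpha n/p\le\alpha n$. Independently, $l=m$ with probability $1/(p+1)$.
\end{proof}

Take the random tuple independent of $W$. For a fixed level $j$ and a fixed tuple $\mathbf k$, let $\mathcal N_{j,\mathbf k}$ be the event that $\mathcal N$ holds, $x$ has level $j$, and $\mathbf k$ is adapted to $S$. By Lemma~\ref{lem:tuple} and Fubini's theorem, $c_*\mathbb P(\mathcal N)\le j_*\max_{j,\mathbf k}\mathbb P(\mathcal N_{j,\mathbf k})$. So Theorem~\ref{thm:core} follows from the bound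
\begin{equation}\label{eq:goal}
\mathbb P(\mathcal N_{j,\mathbf k})\le Cn^{-1/2}\qquad\text{with $C$ independent of $j$ and $\mathbf k$.}
\end{equation}

\subsection{The fixed configuration}
Fix $j$ and $\mathbf k$, hence $I$, and write $\mathcal N'=\mathcal N_{j,\mathbf k}$, $\tau=\tau_j$. The sets
\[
J=\{k:|H^k\setminus I|\le\eta n\},\qquad Q=[n]\setminus J
\]
are deterministic. On $\mathcal N'$ let $x'=x_{S\cup F}$ and $G=(S\cup F)\cap Q$. By (ii), $|G|\le gn$. The coordinates of $x-x'$ are smaller than $\tau_{j+1}$, and $\tau_{j_*}\le\tau_{j+1}$, so if $\|W\|\le C_0$ and $n$ is large,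
\begin{equation}\label{eq:xprime}
\|Yx'\|\le\tau_{j_*}+(C_0+a_0)\sqrt n\,\tau_{j+1}\le s:=\tau^4n^{-39},\qquad\tfrac12\le\|x'\|\le1 .
\end{equation}
Moreover $x'\in\mathbb C^{J\cup G}$, $S\subset J\cup G$, and $|x'_k|\ge\tau$ on $S$. The intermediate scale at which we measure the rank of the block $Q\times I$ of the inverse is
\[
\omega=\tau^2n^{-20},\qquad s\ll\omega\ll\tau .
\]

Lemma~\ref{lem:LO} will be used twice in the same form. For $\Sigma\subset[n]$ and $v\in\mathbb C^n$, call a row $i$ \emph{exceptional} for $(\Sigma,v)$ if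
\[
\#\{k\in\Sigma\cap H_i:|v_k|\ge\tau/(2n^2)\}\ge\lambda n\qquad\text{and}\qquad|(W_{\cdot,\Sigma}-M)_iv|\le\tau n^{-3}.
\]
The second condition reads $|\sum_{k\in\Sigma}\xi_{ik}v_k-\sqrt n(Mv)_i|\le\tau n^{-5/2}$, and $\tau n^{-5/2}<\frac\tau{2n^2}\cdot\frac{\sigma_0}{2\sqrt2}$ for $n$ large. So for deterministic $(\Sigma,v)$,
\begin{equation}\label{eq:exceptional}
\mathbb P\big(i\text{ is exceptional for }(\Sigma,v)\big)\le q_n:=C_{\mathrm{LO}}(\lambda n)^{-1/2}.
\end{equation}

\section{The absorbed blocks}\label{sec:absorb}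

Let $E=W_{I^c,J}$, $M_1=M-E$ and $A_1=M_1^{-1}$. When $M_1$ is invertible, split $Q$ into low and high columns,
\[
Q_{\mathrm{lo}}=\{k\in Q:\nu_\kappa((A_1)_{Q,H^k})\le\rho n\},\qquad Q_{\mathrm{hi}}=Q\setminus Q_{\mathrm{lo}} .
\]
These sets depend only on $E$. Put $M_3=M_1-W_{\cdot,Q_{\mathrm{lo}}}$, and $M_G=M_1-W_{I^c,G}$ for $G\subset Q$. Figure~\ref{fig:blocks} shows the role of each block.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!25] (0,2) rectangle (4.4,4);
\draw (0,0) rectangle (10,4);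
\draw (4.4,0)--(4.4,4); \draw (7.2,0)--(7.2,4); \draw (0,2)--(4.4,2);
\node at (2.2,4.35) {$J$}; \node at (5.8,4.35) {$Q_{\mathrm{lo}}$}; \node at (8.6,4.35) {$Q_{\mathrm{hi}}$};
\node at (-0.45,3) {$I$}; \node at (-0.45,1) {$I^c$};
\node[align=center] at (2.2,3) {$W_{I,J}$\\ kept};
\node[align=center] at (2.2,1) {$E$: sparse columns,\\ absorbed};
\node[align=center] at (5.8,2) {low rank,\\ absorbed};
\node[align=center] at (8.6,2) {$x'$ negligible,\\ deleted};
\end{tikzpicture}
\caption{The blocks of the random matrix $W$, after reordering rows and columns. The block $E$ and the columns $Q_{\mathrm{lo}}$ are moved into the shift, which stays well invertible; the columns $Q_{\mathrm{hi}}$ are set to zero, which hardly affects the almost null vector $x'$. Only the shaded block remains.}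
\label{fig:blocks}
\end{figure}

\begin{lemma}\label{lem:absorbed}
With probability $1-O(1/n)$ the following hold.
\begin{itemize}
\item[(G0)] $\|W\|\le C_0$.
\item[(G1)] $\|A_1\|\le a_1$.
\item[(G2)] $\|M_3^{-1}\|\le a_3$.
\item[(G3)] $\|(M_3-W_{\Gamma,J})^{-1}\|\le a_4$ for all $\Gamma\subset I$ with $|\Gamma|\le\beta n$.
\item[(G4)] $A_G=M_G^{-1}$ has $\|A_G\|\le b$ for all $G\subset Q$ with $|G|\le gn$.
\end{itemize}
\end{lemma}

\begin{proof}
(G0) is Lemma~\ref{lem:compress}; it implies $\|W'\|\le C_0$ for every block $W'$. (G1) is Lemma~\ref{lem:sparse} with $M_0=M$, since $|H^k\cap I^c|\le\eta n$ for $k\in J$. Condition on $E$ satisfying (G1); the entries of $W$ outside $I^c\times J$ keep their law.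

(G2) Write $\Delta=Q_{\mathrm{lo}}$. Each low column interacts with $A_1$ through a low-rank block, but we need one block for all of them. Choose greedily $k_1,k_2,\dots\in\Delta$, each pattern $H^{k_m}$ adding more than $\eta n$ new rows. The process stops after at most $p$ steps with a set $I'=\bigcup_mH^{k_m}$, determined by $E$, such that $|H^k\setminus I'|\le\eta n$ for all $k\in\Delta$. The set $I'$ is a disjoint union of at most $p$ pieces, each contained in some $H^{k_m}$, so (R2) and (R3) give $\nu_{p\kappa}((A_1)_{\Delta,I'})\le\nu_{p\kappa}((A_1)_{Q,I'})\le p\rho n$. First absorb $\Lambda=W_{I'^c,\Delta}$, which has sparse columns and is independent of $E$ because $\Delta\subset Q$: by Lemmas~\ref{lem:sparse} and \ref{lem:compress}, except with probability $O(1/n)$, the matrix $M_2=M_1-\Lambda$ has an inverse $A_2$ with $\|A_2\|\le a_2$, and $\|\Lambda\|\le C_0$. This step preserves the low rank. Indeed $A_2=A_1+A_2\Lambda A_1$, and $\Lambda$ vanishes outside the columns $\Delta$, so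
\[
(A_2)_{\Delta,I'}=\big(1_\Delta+(A_2\Lambda)_{\Delta,\Delta}\big)(A_1)_{\Delta,I'} ,
\]
where the first factor has norm at most $1+a_2C_0$. By (R3) and the choice of $\kappa,\rho$, we get $\nu_{\kappa_0(a_2)}((A_2)_{\Delta,I'})\le\rho_0(a_2)n$. Given $E$ and $\Lambda$, Lemma~\ref{lem:lowrank} applies to $M_2$ and the independent block $W_{I',\Delta}$, and $M_2-W_{I',\Delta}=M_3$.

(G3) The matrix $M_3$ is a function of $E$ and $W_{\cdot,Q}$, so it is independent of $W_{I,J}$. By Lemma~\ref{lem:lowrank} with $a=a_3$ and \eqref{eq:subsets}, the probability that (G0)--(G2) hold and (G3) fails is at most $4e^{-c_0(a_3)n/2}$.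

(G4) The block $W_{I^c,G}$ is independent of $E$ and $|G|\le\rho_0(a_1)n$. By Lemma~\ref{lem:lowrank} with $a=a_1$ and \eqref{eq:subsets}, the probability that (G0), (G1) hold and (G4) fails is at most $4e^{-c_0(a_1)n/2}$.
\end{proof}

\section{The block $Q\times I$ of the inverse has small approximate rank}\label{sec:rank}

We make the dimension count \eqref{eq:nullity} quantitative. Since $x'$ is supported on $\Sigma=J\cup G$, the rows $I^c$ act on it through $M_G$:
\begin{equation}\label{eq:YMG}
Y_{I^c,\Sigma}=-(M_G)_{I^c,\Sigma},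
\end{equation}
because $M_G=M-W_{I^c,J}-W_{I^c,G}$. To say that some rows of $I$ are redundant equations, we single out a set $\mathcal B\subset I$ of rows that span the others on the approximate kernel of \eqref{eq:YMG}. Both $G$ and $\mathcal B$ are random, and we take a union bound over them.

Let $\theta_1=\omega/(16b^2)$ and $\theta_2=\tau n^{-4}$. For $G\subset Q$ with $|G|\le gn$ and $\mathcal B\subset I$, put $\Sigma=J\cup G$ and
\[
\mathcal V_G=\mathcal K_{\theta_1}\big((M_G)_{I^c,\cdot},\mathbb C^\Sigma\big),\qquad\mathcal K_{G,\mathcal B}=\mathcal K_{\theta_2}\big(Y_{\mathcal B,\cdot},\mathcal V_G\big),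
\]
with $\mathcal K_{G,\emptyset}=\mathcal V_G$.

\begin{lemma}\label{lem:G5}
With probability at least $1-e^{-n}$ the following holds.
\begin{itemize}
\item[(G5)] For all $G,\mathcal B$ as above with $\mathcal K_{G,\mathcal B}\ne0$, fewer than $\alpha n$ rows of $I\setminus\mathcal B$ are exceptional for $(J\cup G,v(\mathcal K_{G,\mathcal B}))$.
\end{itemize}
\end{lemma}

\begin{proof}
Fix $G,\mathcal B$ and condition on all rows of $W$ outside $I\setminus\mathcal B$. This fixes $\mathcal V_G$, $\mathcal K_{G,\mathcal B}$ and the vector, and the rows in $I\setminus\mathcal B$ remain independent with their original law. By \eqref{eq:exceptional}, at least $\alpha n$ of them are exceptional with probability at most $2^nq_n^{\alpha n}$. There are at most $4^n$ pairs $(G,\mathcal B)$, and $8^nq_n^{\alpha n}\le e^{-n}$ for $n$ large since $q_n\to0$.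
\end{proof}

\begin{proposition}\label{prop:rank}
On $\mathcal N'$ and \textup{(G0)--(G5)}, $\nu_\omega((A_1)_{Q,I})\le(2\alpha+2g)n$.
\end{proposition}

\begin{proof}
Let $G=(S\cup F)\cap Q$, $\Sigma=J\cup G$, $\Sigma^c=Q\setminus G$, $\mathcal V=\mathcal V_G$ and $\nu=\nu_\omega((A_G)_{\Sigma^c,I})$.

\emph{Step 1: $\dim\mathcal V\le|I|-\nu$.} For a unit vector $u\in\mathcal V$ let $w=M_Gu$. Then $\|w_{I^c}\|\le\theta_1\le\frac1{2b}$ by \eqref{eq:kernel} and $\|w\|\ge1/b$ by (G4), so $\|w_I\|\ge\frac1{2b}$. From $0=u_{\Sigma^c}=(A_G)_{\Sigma^c,I}w_I+(A_G)_{\Sigma^c,I^c}w_{I^c}$ we get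
\[
\|(A_G)_{\Sigma^c,I}w_I\|\le b\theta_1\le2b^2\theta_1\|w_I\|<\omega\|w_I\|.
\]
So the linear map $u\mapsto w_I$ is injective on $\mathcal V$, and its image in $\mathbb C^I$ meets only in $0$ the $\nu$-dimensional span of the right singular vectors of $(A_G)_{\Sigma^c,I}$ with singular value at least $\omega$.

\emph{Step 2: $\nu\le2\alpha n$.} Suppose $\nu>2\alpha n$. Let $\ell_i$, $i\in I$, be the linear functional $v\mapsto Y_iv$ on $\mathcal V$, and let $r\le\dim\mathcal V$ be the dimension of the span of the $\ell_i$. Among the sets $\mathcal B\subset I$ with $|\mathcal B|=r$ choose one that maximizes the modulus of the determinant of $(\ell_m)_{m\in\mathcal B}$ in a fixed basis of that span. Every $\ell_i$ is a combination $\sum_{m\in\mathcal B}c_{im}\ell_m$, and replacing $\ell_m$ by $\ell_i$ multiplies the determinant by $c_{im}$, so $|c_{im}|\le1$. By Step 1, $|I\setminus\mathcal B|>2\alpha n$, and by (i) more than $\alpha n$ rows of $I\setminus\mathcal B$ lie in $I_S$. In particular $S\ne\emptyset$.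

We show that $x'$ is close to $\mathcal K=\mathcal K_{G,\mathcal B}$. Let $x_{\mathcal V}$ be the projection of $x'$ onto $\mathcal V$. By \eqref{eq:YMG}, \eqref{eq:xprime} and \eqref{eq:kernel}, $\|x'-x_{\mathcal V}\|\le s/\theta_1$. For $n$ large $\theta_1\ge\tau^2n^{-21}$, so $s/\theta_1\le\tau^2n^{-18}$ and
\[
\|Y_{\mathcal B,\cdot}x_{\mathcal V}\|\le s+(C_0+a_0)s/\theta_1\le\tau^2n^{-17}.
\]
By \eqref{eq:kernel} again, $\operatorname{dist}(x',\mathcal K)\le\tau^2n^{-18}+\tau^2n^{-17}/\theta_2\le\tau^2n^{-18}+\tau n^{-13}\le\tau/2$. By Lemma~\ref{lem:generic}, $\mathcal K\ne0$ and $v=v(\mathcal K)$ has $|v_k|\ge\tau/(2n^2)$ for all $k\in S\subset\Sigma$. Let $i\in(I\setminus\mathcal B)\cap I_S$. Then $|H_i\cap S|\ge\lambda n$, and since $v\in\mathcal K\subset\mathcal V\subset\mathbb C^\Sigma$,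
\[
|(W_{\cdot,\Sigma}-M)_iv|=|\ell_i(v)|\le\sum_{m\in\mathcal B}|\ell_m(v)|\le\sqrt r\,\|Y_{\mathcal B,\cdot}v\|\le n\theta_2=\tau n^{-3}.
\]
So more than $\alpha n$ rows of $I\setminus\mathcal B$ are exceptional for $(\Sigma,v)$, contradicting (G5).

\emph{Step 3.} The matrix $A_G-A_1=A_GW_{I^c,G}A_1$ has rank at most $gn$, and $Q$ has at most $gn$ more rows than $Q\setminus G$. Two applications of (R1) give the claim.
\end{proof}

\section{The singular vector is negligible on the high columns}\label{sec:high}

Split the singular value decomposition of $(A_1)_{Q,I}$ at the level $\omega$: $(A_1)_{Q,I}=B_1+B_2$ with $\operatorname{rank}B_1=\nu_\omega((A_1)_{Q,I})$ and $\|B_2\|\le\omega$. In the analogue of \eqref{eq:sketch}, the terms we cannot control in size are the one in the range of $B_1$ and the contribution of the low columns of $G$. Both lie in a subspace of small dimension that is independent of the high columns, and we project it away. For $k\in Q$ let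
\[
\psi_k=e_k-(A_1)_{Q,\cdot}W_{\cdot,k}\in\mathbb C^Q,
\]
and for $G_{\mathrm{lo}}\subset Q_{\mathrm{lo}}$ let $\Pi=\Pi_{G_{\mathrm{lo}}}$ be the orthogonal projection in $\mathbb C^Q$ onto the orthogonal complement of $\mathcal R=\operatorname{Ran}B_1+\operatorname{span}\{\psi_k:k\in G_{\mathrm{lo}}\}$.

\begin{lemma}\label{lem:G6}
The probability that \textup{(G0)} and \textup{(G1)} hold and the following fails is $O(e^{-c_1n/2})$.
\begin{itemize}
\item[(G6)] If $\operatorname{rank}B_1\le(2\alpha+2g)n$, then for all $G_{\mathrm{lo}}\subset Q_{\mathrm{lo}}$ and $G_{\mathrm{hi}}\subset Q_{\mathrm{hi}}$ with $|G_{\mathrm{lo}}|+|G_{\mathrm{hi}}|\le gn$, and all $z\in\mathbb C^{G_{\mathrm{hi}}}$, we have $\big\|\Pi\sum_kz_k\psi_k\big\|\ge\frac14\kappa_*\|z\|$.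
\end{itemize}
\end{lemma}

\begin{proof}
Condition on $E$ satisfying (G1) and the rank bound; fix $G_{\mathrm{lo}},G_{\mathrm{hi}}$ and condition on $W_{\cdot,G_{\mathrm{lo}}}$. Then $\Pi$ is fixed, $W'=W_{\cdot,G_{\mathrm{hi}}}$ keeps its law, and $\dim\mathcal R\le(2\alpha+3g)n\le\frac5{16}\rho n\le\frac12\rho n$. For a unit vector $z\in\mathbb C^{G_{\mathrm{hi}}}$ let $f=f_z=\|\Pi(z-(A_1)_{Q,\cdot}W'z)\|$.

\emph{Second moment.} The coordinates of $W'z$ are independent and centered, with $\mathbb E|(W'z)_i|^2\ge\frac{\sigma_0^2}n\sum_{k\in H_i}|z_k|^2$. Hence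
\[
\mathbb Ef^2\ge\frac{\sigma_0^2}n\sum_i\|\Pi(A_1)_{Q,i}\|^2\sum_{k\in H_i}|z_k|^2=\frac{\sigma_0^2}n\sum_{k\in G_{\mathrm{hi}}}|z_k|^2\,\|\Pi(A_1)_{Q,H^k}\|_{\mathrm{HS}}^2 .
\]
For high $k$, (R1) gives $\nu_\kappa(\Pi(A_1)_{Q,H^k})>\rho n-\frac12\rho n$, so (R4) gives $\mathbb Ef^2\ge\frac12\sigma_0^2\kappa^2\rho=2\kappa_*^2$.

\emph{From the second moment to an exponential bound.} We have $f\le1+a_1\|W'\|$, always $\|W'\|\le\|W'\|_{\mathrm{HS}}\le L\sqrt n$, and $\|W'\|\le C_0$ except with probability $e^{-n}$. Therefore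
\[
2\kappa_*^2\le\kappa_*^2+(1+a_1C_0)^2\,\mathbb P(f\ge\kappa_*)+(1+a_1L\sqrt n)^2e^{-n},
\]
so $\mathbb P(f\ge\kappa_*)\ge c_2:=\kappa_*^2/(2(1+a_1C_0)^2)$ for $n$ large. As a function of $(\xi_{ik})_{k\in G_{\mathrm{hi}}}$, $f$ is the norm of an affine map, hence convex, and it is Lipschitz with constant $a_1/\sqrt n$. Lemma~\ref{lem:talagrand} with $s=t=\kappa_*/2$ gives $\mathbb P(f\le\kappa_*/2)\le c_2^{-1}e^{-c_1n}$.

\emph{Union bound.} On (G0), $z\mapsto f_z$ is $(1+a_1C_0)$-Lipschitz. So if $f_z>\kappa_*/2$ on a net of mesh $\kappa_*/(4(1+a_1C_0))$ of the unit sphere of $\mathbb C^{G_{\mathrm{hi}}}$, then $f_z\ge\kappa_*/4$ on the sphere. The net has at most $C_1^{2gn}$ points and there are at most $(e/g)^{2gn}$ pairs $(G_{\mathrm{lo}},G_{\mathrm{hi}})$ by \eqref{eq:subsets}. By the choice of $g$, the total failure probability is at most $c_2^{-1}e^{-c_1n/2}$.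
\end{proof}

Let $\mathcal G$ be the event that (G0)--(G6) hold. By Lemmas~\ref{lem:absorbed}, \ref{lem:G5} and \ref{lem:G6}, $\mathbb P(\mathcal G)=1-O(1/n)$. Put
\[
J^+=J\cup Q_{\mathrm{lo}},\qquad Z=W_{\cdot,J^+}-M=W_{I,J}-M_3 .
\]

\begin{proposition}\label{prop:high}
On $\mathcal N'\cap\mathcal G$ we have $\|x'_{Q_{\mathrm{hi}}}\|\le n\omega$, $S\subset J^+$ and $\|Zx'\|\le\tau^2n^{-18}$.
\end{proposition}

\begin{proof}
Let $G_{\mathrm{lo}}=G\cap Q_{\mathrm{lo}}$, $G_{\mathrm{hi}}=G\cap Q_{\mathrm{hi}}$, $r_0=Yx'$ and $u=W_{I,J}x'\in\mathbb C^I$, so $\|r_0\|\le s$ and $\|u\|\le C_0$. Since $Y=W_{I,J}+W_{\cdot,Q}-M_1$ and $x'_Q=x'_G$, we have $M_1x'=u+W_{\cdot,G}x'_G-r_0$. Apply $A_1$ and restrict to the coordinates in $Q$: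
\[
\sum_{k\in G_{\mathrm{hi}}}x'_k\psi_k=-\sum_{k\in G_{\mathrm{lo}}}x'_k\psi_k+B_1u+B_2u-(A_1)_{Q,\cdot}r_0 .
\]
The projection $\Pi$ annihilates the first two terms on the right. By Proposition~\ref{prop:rank} the hypothesis of (G6) holds, so $\frac14\kappa_*\|x'_{G_{\mathrm{hi}}}\|\le\omega C_0+a_1s\le2C_0\omega$, using $s=\omega\tau^2n^{-19}$. Hence $\|x'_{Q_{\mathrm{hi}}}\|=\|x'_{G_{\mathrm{hi}}}\|\le n\omega=\tau^2n^{-19}<\tau$ for $n$ large. Since $|x'_k|\ge\tau$ on $S$, the set $S$ does not meet $Q_{\mathrm{hi}}$. Finally $Zx'=Yx'-W_{\cdot,Q_{\mathrm{hi}}}x'$ has norm at most $s+C_0n\omega\le n^2\omega=\tau^2n^{-18}$.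
\end{proof}

\section{End of the proof of Theorem~\ref{thm:core}}\label{sec:end}

The matrix $Z=W_{I,J}-M_3$ is a one-block matrix over a well-invertible shift, and we argue as in Example~\ref{ex:block}. The one difference is that the test vectors must be large on $S$, the set seen by the rows, and not merely on many columns; this is why we use approximate kernels and generic vectors. Let $\theta_3=\tau n^{-8}$. On (G1), for $i\in I$, let $Z_{i^c}$ be $Z$ without row $i$, let $\mathcal K_i=\mathcal K_{\theta_3}(Z_{i^c},\mathbb C^n)$, which is nonzero because it contains $\ker Z_{i^c}$, and let $v^{(i)}=v(\mathcal K_i)$. Let $\mathcal E_i$ be the event that (G1) holds and row $i$ is exceptional for $(J^+,v^{(i)})$.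

\begin{proposition}\label{prop:many}
On $\mathcal N'\cap\mathcal G$, at least $\beta n/2$ of the events $\mathcal E_i$, $i\in I$, occur.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:high} and $\|x'\|\ge\frac12$, $s_{\min}(Z)\le2\tau^2n^{-18}\le\tau^2n^{-17}$. Let $y$ be a unit vector with $\|y^*Z\|=s_{\min}(Z)$, and let $\Gamma=\{i\in I:|y_i|\ge1/n\}$. If $|\Gamma|\le\beta n$, then
\[
\|y^*(W_{\Gamma,J}-M_3)\|=\|y^*Z-y^*W_{I\setminus\Gamma,J}\|\le\tau^2n^{-17}+C_0n^{-1/2}<1/a_4
\]
for $n$ large, contradicting (G3). So $|\Gamma|>\beta n$, and by (i) the set $\Gamma\cap I_S$ has at least $(\beta-\alpha)n\ge\beta n/2$ elements.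

Let $i\in\Gamma\cap I_S$. By \eqref{eq:kernel} and Proposition~\ref{prop:high}, $\operatorname{dist}(x',\mathcal K_i)\le\tau^2n^{-18}/\theta_3=\tau n^{-10}\le\tau/2$, so Lemma~\ref{lem:generic} gives $|v^{(i)}_k|\ge\tau/(2n^2)$ for all $k\in S\subset J^+$, and $|H_i\cap S|\ge\lambda n$ because $i\in I_S$. From $\bar y_iZ_i=y^*Z-\sum_{m\ne i}\bar y_mZ_m$ we get
\[
|y_i||Z_iv^{(i)}|\le\|y^*Z\|+\|Z_{i^c}v^{(i)}\|\le\tau^2n^{-17}+\theta_3\le2\theta_3,
\]
so $|Z_iv^{(i)}|\le2n\theta_3=2\tau n^{-7}\le\tau n^{-3}$. Thus $\mathcal E_i$ occurs.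
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:core}]
Fix $i\in I$ and condition on all rows of $W$ other than row $i$. Since $E$ involves only rows in $I^c$, this fixes $E$, hence $J^+$, and then $Z_{i^c}$ and $v^{(i)}$, while row $i$ keeps its law. By \eqref{eq:exceptional}, $\mathbb P(\mathcal E_i)\le q_n$. By Proposition~\ref{prop:many} and Markov's inequality,
\[
\mathbb P(\mathcal N')\le\mathbb P(\mathcal G^c)+\frac{nq_n}{\beta n/2}\le O(1/n)+\frac{2C_{\mathrm{LO}}}{\beta\sqrt\lambda}\,n^{-1/2},
\]
with constants independent of $j$ and $\mathbf k$. This is \eqref{eq:goal}, so $\mathbb P(s_{\min}(Y)\le n^{-B_*})\le c_*^{-1}j_*Cn^{-1/2}$ for $n$ large. By Section~\ref{sec:reduction}, Theorems~\ref{thm:D} and \ref{thm:main} follow.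
\end{proof}

\begin{thebibliography}{9}

\bibitem{latala}
Lata{\l}a, Proc. Amer. Math. Soc. \textbf{133} (2005).

\bibitem{slides}
\emph{Pseudospectra of structured random matrices},
\texttt{https://services.math.duke.edu/\textasciitilde nickcook/polyiid-slides-MFO.pdf}.

\end{thebibliography}
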